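# Counting models with prescribed ordinals: Kripke–Platek set theory and Kelley–Morse class theory

## 1. The guess that there are always $2^{\aleph_0}$ models

Fix a complete theory $T$ of sets, and ask how many countable models it has whose ordinals look a prescribed way. For ZF two facts are known, Corollaries 4.2 and 4.3 below, and both say "continuum many, unless there are none". Question 5.4 of "Counting models of set theory" (https://www.impan.pl/shop/publication/transaction/download/product/88896) asks whether they remain valid when ZF is replaced by the weak set theory KP, or by the strong class theory KM. The answer one would first guess is yes, all four times. KP demands less of its models, so it should leave more freedom; KM demands more, but the sets of a model of KM still form a model of ZF. We make the question precise and then test the guess. The metatheory is ZFC.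

**The theory KP.** The language is $\{\in\}$. The axioms are Extensionality, Pairing, Union, Infinity, the Foundation scheme (for every formula $\varphi$: if $\exists x\,\varphi(x)$, there is an $\in$-minimal such $x$), the $\Delta_0$-Separation scheme and the $\Delta_0$-Collection scheme. A $\Delta_0$ formula has only bounded quantifiers. A $\Sigma_k$ formula is a $\Delta_0$ formula preceded by $k$ alternating blocks of like quantifiers, the first block existential; dummy quantifiers are allowed, so $\Sigma_j,\Pi_j\subseteq\Sigma_k$ for $j<k$. $\Sigma_n$-Collection says $\forall x\in a\,\exists y\,\varphi\to\exists b\,\forall x\in a\,\exists y\in b\,\varphi$ for $\varphi\in\Sigma_n$.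

**The theory KM.** The language is again $\{\in\}$. The objects are classes, and a set is a class that is an element of a class. The axioms are Extensionality for classes; Pairing, Union, Power Set and Infinity for sets; Foundation; Replacement (the image of a set under a class function is a set); full Class Comprehension (for every formula $\varphi(x)$, possibly with class quantifiers and class parameters, $\{x: x\text{ a set and }\varphi(x)\}$ is a class); and Global Choice (a class function choosing an element from every nonempty set). A countable model of KM has countably many classes. "Ordinal" in KM means an ordinal that is a set. The sets of a model of KM form a model of ZF, hence of KP, with the same ordinals.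

**Ordinals and their standard part.** For a model $\mathfrak M$ of one of these theories, $\mathbf{Ord}(\mathfrak M)$ is the linear order of its ordinals, and $\operatorname{osp}(\mathfrak M)$ is the order type of its largest well-founded initial segment. The elements of that segment are called standard and are identified with the true ordinals $\beta<\operatorname{osp}(\mathfrak M)$. The model is ill-founded if $\mathbf{Ord}(\mathfrak M)$ is not well-ordered. For a countable linear order type $\tau$, $\mu(T,\tau)$ is the number of isomorphism types of countable models $\mathfrak M\models T$ with $\mathbf{Ord}(\mathfrak M)\cong\tau$. A complete extension of a theory is a complete consistent theory in the language $\{\in\}$ containing it.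

For example, if $L_\gamma\models\mathrm{KP}$ then $\operatorname{osp}(L_\gamma)=\gamma$. In general there is no least nonstandard ordinal, since adding it to the well-founded segment would give a longer one. Hence:
$$\text{if all ordinals below } x \text{ are standard, then } x \text{ is standard.}\tag{1}$$
Call $\mathfrak M$ $\omega$-standard if $\omega^{\mathfrak M}$ has order type $\omega$. This holds iff $\operatorname{osp}(\mathfrak M)>\omega$. Indeed, if $\omega^{\mathfrak M}$ has type $\omega$, then it is standard by (1). Conversely, the element in position $\omega$ of an initial segment of type $\omega+1$ is nonzero without immediate predecessor, and everything below it is a finite successor or $0$, so it is $\omega^{\mathfrak M}$. Thus $\operatorname{osp}(\mathfrak M)=\omega$ iff $\omega^{\mathfrak M}$ is nonstandard; we then call $\mathfrak M$ $\omega$-nonstandard.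

**Corollary 4.2 (for ZF).** If a complete extension $T$ of ZF has a model $\mathfrak M$ with $\operatorname{osp}(\mathfrak M)=\alpha<\omega_1$, then $T$ has $2^{\aleph_0}$ nonisomorphic countable models whose ordinal standard parts are equal to $\alpha$.

**Corollary 4.3 (for ZF).** If $\tau$ is a countable linear order which is not well-ordered and $T$ is a complete extension of ZF, then $\mu(T,\tau)\in\{0,2^{\aleph_0}\}$.

There are at most $2^{\aleph_0}$ countable models up to isomorphism, so only lower bounds are ever at stake.

**Test at $\alpha=\omega$.** Let $T$ be any complete extension of KP. For an $\omega$-nonstandard model $\mathfrak N$ let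
$$\mathrm{SSy}(\mathfrak N)=\bigl\{\{n\in\omega:\mathfrak N\models\bar n\in x\}: x\text{ a set of }\mathfrak N\bigr\},$$
its standard system. Given $S\subseteq\omega$, add constants $c,h$ and consider
$$T+\{\bar n\in c:n\in S\}+\{\bar n\notin c:n\notin S\}+\{h\in\omega\wedge h>\bar n:n\in\omega\}.$$
Finitely many of these sentences are satisfied in any model of $T$ by a suitable finite set $c$ and a large integer $h$. By compactness $T$ has a countable model $\mathfrak N_S$ with $\operatorname{osp}(\mathfrak N_S)=\omega$ and $S\in\mathrm{SSy}(\mathfrak N_S)$. The standard system is countable and invariant under isomorphism, so each isomorphism type serves only countably many $S$. Hence there are $2^{\aleph_0}$ such models. The guess passes.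

**Test at a well-ordered $\tau$.** Let $T=\mathrm{Th}(L_{\omega_1^{CK}})$ and $\tau=\omega_1^{CK}$, where $\omega_1^{CK}$ is the least ordinal that is not the type of a recursive well-ordering of $\omega$; recall that $L_{\omega_1^{CK}}\models\mathrm{KP}$. A model of $T$ with ordinals of type $\tau$ is well-founded (by ranks), so it is isomorphic to a transitive model of $\mathrm{KP}+V{=}L$ of height $\omega_1^{CK}$, that is, to $L_{\omega_1^{CK}}$. So $\mu(T,\tau)=1$. This does not contradict the guess, because Corollary 4.3 excludes well-ordered $\tau$; but a model can be determined by very little.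

**Test at $\alpha>\omega$.** Here the compactness argument stops: it gives no control over $\omega$, and a model it produces may have nonstandard integers, hence osp $\omega$. One might hope to repair this with $\omega$-standard elementary extensions of a given model. But suppose that some formula $\delta(e,x)$ names every set of an $\omega$-standard $\mathfrak M$ by an integer $e$. Then every element of every $\omega$-standard model of $\mathrm{Th}(\mathfrak M)$ is definable, and there is nothing left to vary. Section 3 shows that such models of KP exist. For KP the guess is wrong; for KM it is right.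

## 2. The three theorems

Let $\mathrm{KP}_n=\mathrm{KP}+V{=}L+\Sigma_n\text{-Separation}+\Sigma_n\text{-Collection}$. Let $\eta$ be the order type of $\mathbb Q$, and let $\alpha(1+\eta)$ denote $1+\eta$ copies of $\alpha$: pairs (copy, position), compared first by the copy. For instance, in $\omega(1+\eta)$ the points other than the first with no immediate predecessor are the starts of the copies indexed by $\eta$, and there is no least one among them.

**Theorem 1 (KP: both fail).** For every $n$ there is a complete $T\supseteq\mathrm{KP}_n$ (so $T\supseteq\mathrm{KP}$) that has, up to isomorphism, exactly one $\omega$-standard model $\mathfrak M$ (of any cardinality). This $\mathfrak M$ is countable, ill-founded, and $\operatorname{osp}(\mathfrak M)=\omega_1^{CK}$. Hence $T$ has exactly one model with ordinal standard part $\omega_1^{CK}$, and $\mu(T,\tau)=1$ for the non-well-ordered $\tau=\mathbf{Ord}(\mathfrak M)\cong\omega_1^{CK}(1+\eta)$.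

**Theorem 2 (KM: both hold).** Let $T$ be a complete extension of KM.
(i) If $T$ has a model with osp $\alpha<\omega_1$, then $T$ has $2^{\aleph_0}$ nonisomorphic countable (even ill-founded) models with osp $\alpha$.
(ii) If $\tau$ is a countable non-well-ordered type, then $\mu(T,\tau)\in\{0,2^{\aleph_0}\}$.

**Theorem 3 (complements).**
(a) Let $T\supseteq\mathrm{KM}$ be complete, and let $\tau$ be countable, not well-ordered, with largest well-founded initial segment of type $\alpha>\omega$. Then $\mu(T,\tau)=2^{\aleph_0}$ if $\tau\cong\alpha(1+\eta)$ and $T$ has some model (possibly well-founded) with osp $\alpha$; otherwise $\mu(T,\tau)=0$.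
(b) For KP the corollaries can fail only at $\alpha>\omega$: every complete $T\supseteq\mathrm{KP}$ has $2^{\aleph_0}$ countable models with osp $\omega$, and $\mu(T,\tau)\in\{0,2^{\aleph_0}\}$ whenever $\tau$ is countable, non-well-ordered, with largest well-founded initial segment of type $\omega$.
(c) (Threshold.) Theorem 2 and (a) hold with KM replaced by $\bigcup_n\mathrm{KP}_n=\mathrm{KP}+V{=}L+{}$full Collection. By Theorem 1 both corollaries fail for each single $\mathrm{KP}_n$.

## 3. A model of $\mathrm{KP}_n$ in which every set has an integer name

The plan is to find a theory $W_n\supseteq\mathrm{KP}_n$ which says that every set is named by an integer through a formula $\delta$, and then to find an $\omega$-standard model of $W_n$ that is ill-founded.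

A first attempt would be to let $H$ consist of all definable elements of $L_{\omega_1^L}$. Every element of $H$ is then definable, but "every set is definable" is not expressed by one formula $\delta$, because full truth is not definable. It cannot be arranged either: $H\prec L_{\omega_1^L}$ would satisfy full Collection and Separation, and a formula mapping part of $\omega$ onto the universe would then give a set of all ordinals. So we bound the complexity of the definitions. Truth for $\Sigma_k$ formulas is definable over KP, and a large fixed $k$ still gives $\Sigma_n$-Collection.

**Step 1: the naming formula.** The purpose is to define $\delta$ and the set it names. Let $\theta=\omega_1^L$. Then $L_\theta=H(\omega_1)^L$ satisfies $V{=}L$, "every set is countable", and all instances of Separation and Collection. Let $<_L$ be the usual $\Delta_1$-definable well-order of $L$. Put $k=n+3$, and let $\sigma_e(y,s)$ be the $e$-th $\Sigma_k$ formula in two variables; "$\sigma_e(y,s)$ holds" is a single formula in $e,y,s$. Let $\delta(e,x)$ say: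

> $e$ codes a finite sequence $(e_0,\dots,e_m)$ of natural numbers, and there are $y_0,\dots,y_m=x$ such that for each $i\le m$, $y_i$ is the $<_L$-least $y$ with $\sigma_{e_i}(y,\langle y_0,\dots,y_{i-1}\rangle)$.

For example, if $\sigma_{e_0}(y,s)$ says "$y=\omega$" and $\sigma_{e_1}(y,s)$ says "$y$ is a surjection from $\omega$ onto $s(0)$", then the code of $(e_0,e_1)$ names the $<_L$-least surjection of $\omega$ onto $\omega$. Let
$$H=\{x\in L_\theta: L_\theta\models\delta(e,x)\text{ for some }e\in\omega\}.$$
Since $\delta$ is functional in $e$, $H$ is countable.

**Step 2: $H\prec_{\Sigma_k}L_\theta$.** The purpose is to transfer axioms from $L_\theta$ to $H$. First,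
$$\text{if } p_1,\dots,p_r\in H,\ \varphi\in\Sigma_k,\ L_\theta\models\exists y\,\varphi(y,\vec p),\text{ then the }<_L\text{-least such }y\text{ is in }H.\tag{2}$$
To see this, put the evaluation sequences of $p_1,\dots,p_r$ one after another. If the $j$-th block starts at position $N$, replace each of its formulas $\sigma(y,s)$ by "$\exists s'$ ($s'$ is the part of $s$ from position $N$ on, and $\sigma(y,s')$)". Here $N$ is a fixed number, the first clause is $\Delta_0$, and the new quantifier joins the first existential block, so the formula is again $\Sigma_k$. Now $p_1,\dots,p_r$ stand at fixed positions $M_1,\dots,M_r$ of the long sequence. Append one more formula: "$\exists v_1\cdots\exists v_r(\bigwedge_j v_j=s(M_j)\wedge\varphi(y,\vec v))$", also $\Sigma_k$. The last entry computed is the required $y$.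

From (2) we get by induction on $j\le k$ that $\Sigma_j$ formulas with parameters in $H$ have the same truth value in $H$ and $L_\theta$. For $\Delta_0$ formulas, induct on their construction: if $L_\theta\models\exists y\in p\,\chi(y)$, then (2) for "$y\in p\wedge\chi$" gives a witness in $H$. For a $\Sigma_j$ formula $\exists y_1\cdots\exists y_l\,\chi$ with $\chi\in\Pi_{j-1}$, if it is true in $L_\theta$, then (2) gives witnesses $y_1,\dots,y_l\in H$ one after another, and $\chi$ passes to $H$ by the induction hypothesis. Conversely, witnesses in $H$ work in $L_\theta$ by the induction hypothesis.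

**Step 3: $H$ is some $L_\gamma\models\mathrm{KP}_n$.** The purpose is to recognize $H$. Each integer and $\omega$ itself are in $H$, by (2) with $\Delta_0$ definitions. If $\emptyset\ne x\in H$, then $L_\theta$ has a surjection $g:\omega\to x$; the $<_L$-least one is in $H$, and so is each $g(m)$. Hence $x\subseteq H$, and $H$ is transitive. Extensionality and the Foundation scheme follow.

*Collection.* Let $a,\vec p\in H$, $\varphi\in\Sigma_n$ and $H\models\forall x\in a\,\exists y\,\varphi$. Since $a\subseteq H$ and $\varphi$ passes up, $L_\theta$ satisfies the same. By Collection in $L_\theta$, $L_\theta\models\exists b\,\forall x(x\in a\to\exists y(y\in b\wedge\varphi))$. This is $\Sigma_{n+2}$, so it holds in $H$.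

*Separation.* For $\varphi\in\Sigma_n$, "$\exists b\,\forall x(x\in b\leftrightarrow x\in a\wedge\varphi)$" is true in $L_\theta$. The part after $\forall x$ is a combination of $\Sigma_n$ and $\Pi_n$ formulas, which in prenex form is $\Pi_{n+1}$, so the whole is $\Sigma_{n+2}\subseteq\Sigma_k$ and holds in $H$.

Pairing, Union and Infinity are at most $\Pi_2$ and pass to $H$; so does $V{=}L$, written as $\forall x\,\exists\alpha\,(x\in L_\alpha)$, which is $\Pi_2$. A transitive model of $\mathrm{KP}+V{=}L$ is some $L_\gamma$. Write $A=H=L_\gamma\models\mathrm{KP}_n$.

**Step 4: $A$ knows its own names.** The purpose is to turn the definition of $H$ into axioms true in $A$. In $A$, $\delta$ is functional in $e$ because $<_L$ is a linear order. Let $x\in A$, with $L_\theta\models\delta(e,x)$ through $y_0,\dots,y_m$. All $y_i$ lie in $H=A$, being named by initial parts of the code. Since $A\prec_{\Sigma_k}L_\theta$, $\sigma_{e_i}(y_i,\cdot)$ holds in $A$ and fails in $A$ for every $z<_Ly_i$ in $A$; also $<_L$ is absolute. So $A\models\delta(e,x)$. Hence $A$ is a model of the recursively axiomatized theory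
$$W_n:=\mathrm{KP}_n+\forall e\in\omega\,\exists^{\le1}x\,\delta(e,x)+\forall x\,\exists e\in\omega\,\delta(e,x).\tag{3}$$

**Step 5: rigidity.** The purpose is to count. Let $\mathfrak M\equiv\mathfrak N$ be $\omega$-standard models of $W_n$, of any cardinality. Every element of either model is the unique $x$ satisfying $\delta(\bar e,x)$ for some standard $e$. Send the element defined by $\delta(\bar e,x)$ in $\mathfrak M$ to the one so defined in $\mathfrak N$. Which $\bar e$ define an element, which pairs $\bar e,\bar e'$ define the same element, and which define elements related by $\in$, is part of the common theory. So this is a well-defined isomorphism, and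
$$\omega\text{-standard models } \mathfrak M\equiv\mathfrak N \text{ of } W_n \text{ are isomorphic.}\tag{4}$$

Already $T=\mathrm{Th}(A)$ refutes Corollary 4.2 for KP. Here $\operatorname{osp}(A)=\gamma$ with $\omega<\gamma<\omega_1$, every model of $T$ with osp $\gamma$ is $\omega$-standard, and by (4) it is isomorphic to $A$. But $A$ is well-founded, so it says nothing about Corollary 4.3. For that we need an ill-founded $\omega$-standard model of $W_n$.

**Step 6: an ill-founded $\omega$-standard model.** We recall four facts. For $X\subseteq\omega$, $\omega_1^X$ is the least ordinal that is not the type of an $X$-recursive well-ordering.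
- The Gandy basis theorem (Gandy 1960; Sacks, *Higher Recursion Theory*, Ch. III): every nonempty lightface $\Sigma^1_1$ set of subsets of $\omega$ has a member $X$ with $\omega_1^X=\omega_1^{CK}$.
- Spector's theorem: every well-ordering hyperarithmetic in $X$ has type $<\omega_1^X$.
- A transitive model of KP containing $\omega$ has height $\ge\omega_1^{CK}$ (Barwise, *Admissible Sets and Structures*).
- The Truncation Lemma (Barwise, loc. cit., II.8): the well-founded part of a model of KP is admissible.

The set of $X\subseteq\omega$ coding an $\omega$-standard model $(\omega,E_X)$ of $W_n$ is $\Sigma^1_1$: one says that there is a satisfaction relation for $(\omega,E_X)$ which makes every axiom of $W_n$ true, and that every element of $\omega$ in the sense of $E_X$ is reached from the empty set in finitely many successor steps. It is nonempty because $A$ is countable and infinite. Take a member $X$ with $\omega_1^X=\omega_1^{CK}$, and let $\mathfrak M=(\omega,E_X)$. Being an ordinal is expressed by a fixed formula, so $\mathbf{Ord}(\mathfrak M)$ is arithmetical in $X$.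

If $\mathbf{Ord}(\mathfrak M)$ were well-ordered, $\mathfrak M$ would be well-founded by ranks, hence isomorphic to a transitive model of KP containing $\omega$. Then $\mathbf{Ord}(\mathfrak M)$ would be a well-ordering of type $\ge\omega_1^{CK}=\omega_1^X$ arithmetical in $X$, against Spector's theorem. So $\mathfrak M$ is ill-founded. Its well-founded part is admissible and contains $\omega$, so $\operatorname{osp}(\mathfrak M)\ge\omega_1^{CK}$. Each $\beta<\operatorname{osp}(\mathfrak M)$ is the type of the ordinals below one element of $\mathfrak M$, a well-ordering arithmetical in $X$, so $\beta<\omega_1^{CK}$. Hence $\operatorname{osp}(\mathfrak M)=\omega_1^{CK}$.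

**Step 7: conclusion.** Let $T=\mathrm{Th}(\mathfrak M)$. By (4), $\mathfrak M$ is the only $\omega$-standard model of $T$. A model of $T$ with osp $\omega_1^{CK}>\omega$, or with ordinals of type $\tau=\mathbf{Ord}(\mathfrak M)$, is $\omega$-standard, hence isomorphic to $\mathfrak M$. So exactly one model of $T$ has osp $\omega_1^{CK}$, and $\mu(T,\tau)=1$ although $\tau$ is not well-ordered. That $\tau\cong\omega_1^{CK}(1+\eta)$ is the next lemma; with it, Theorem 1 is proved. $\blacksquare$

## 4. The ordinals of an $\omega$-standard ill-founded model

**Lemma 4.** Let $\mathfrak M$ be a countable, $\omega$-standard, ill-founded model of KP (or of KM), with osp $\alpha$. Then $\mathbf{Ord}(\mathfrak M)\cong\alpha(1+\eta)$.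

*Proof.* Passing to the sets of a model of KM, we may assume $\mathfrak M\models\mathrm{KP}$.

**Step 1: arithmetic available in KP.** Addition, multiplication and exponentiation of ordinals are defined by $\Sigma$-recursion, with the usual laws. If $x\le y$, there is a unique $z$ with $x+z=y$, written $y-x$: take the least $z$ with $x+z\ge y$. Every $x>0$ has a Cantor normal form $x=\omega^{e_1}+\dots+\omega^{e_m}$, $e_1\ge\dots\ge e_m$, $m\in\omega$. For suppose $x$ is the least ordinal without one. The least $e'$ with $\omega^{e'}>x$ is a successor $e+1$, by continuity, so $\omega^e\le x$ and $x=\omega^e+x'$. If $x'=x$, then $\omega^e\cdot m\le x$ for all $m$, so $\omega^{e+1}\le x$, a contradiction. So $x'<x$, and $x'$ is $0$ or has a normal form with exponents $\le e$; hence so has $x$. Here $e_1$ is the leading exponent of $x$. Finally, $u+\omega^e=\omega^e$ for $u<\omega^e$.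

**Step 2: the standard ordinals are closed under $+$ and $\beta\mapsto\omega^\beta$.** This lets us split each ordinal into a nonstandard part and a standard remainder. Sums: induct on the second summand. An ordinal below $a+\beta$ is below $a$ or is $a+\beta'$ with $\beta'<\beta$, so it is standard, and (1) applies. Powers: $\omega^0=1$. An ordinal below $\omega^{\beta+1}$ is below $\omega^\beta\cdot m$ with $m\in\omega^{\mathfrak M}=\omega$, a true finite sum of standard ordinals, so (1) applies; this is where $\omega$-standardness enters. At a limit $\lambda$, an ordinal below $\omega^\lambda$ is below some $\omega^\beta$ with $\beta<\lambda$, and (1) applies again. On the other hand, if $e$ is nonstandard, so is $\omega^e\ge e$.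

**Step 3: the classes have type $\alpha$.** Let $x\sim y$ mean that the difference of $x$ and $y$ (larger minus smaller) is standard. For $x\le y\le z$ we have $z-x=(y-x)+(z-y)$, which is at least each summand; so it is standard iff both summands are. Hence $\sim$ is a convex equivalence relation. Given $x$, let $x^-$ be the sum of the terms of its normal form with nonstandard exponent (and $0^-=0$). Then $x=x^-+\rho$ with $\rho$ standard, by Step 2 and because $m$ is standard. An ordinal $\ge x^-$ is equivalent to $x^-$ iff it is $x^-+\rho'$ with $\rho'<\alpha$. An ordinal $y<x^-$ is not equivalent to $x^-$: write $x^-=z+\omega^{e_j}$, displaying the last term. If $y\le z$, then $x^--y=(z-y)+\omega^{e_j}\ge\omega^{e_j}$. If $y=z+u$ with $u<\omega^{e_j}$, then $y+\omega^{e_j}=z+(u+\omega^{e_j})=x^-$, so $x^--y=\omega^{e_j}$. Both differences are nonstandard. So the class of $x$ is $\{x^-+\rho':\rho'<\alpha\}$, of type $\alpha$.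

**Step 4: the classes are ordered as $1+\eta$.** The class of $0$ is first; it is $\alpha$ itself. There is a nonstandard $b$, and $x+b\not\sim x$, so there is no last class. Let $x<y$ with $c=y-x$ nonstandard. The leading exponent $e$ of $c$ is nonstandard, since otherwise all exponents, and by Step 2 also $c$, would be standard. Write $c=\omega^e+c'$, choose a nonstandard $e'<e$, and put $w=x+\omega^{e'}$. Then $w-x=\omega^{e'}$ is nonstandard, and
$$w+c=x+\omega^{e'}+\omega^e+c'=x+\omega^e+c'=y,$$
so $y-w=c$ is nonstandard. Thus the class of $w$ is strictly between those of $x$ and $y$. The classes other than the first form a countable, nonempty dense order; it has no last element, and no first one, since there is also a class between the first class and any other. By Cantor's theorem its type is $\eta$. $\square$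

## 5. The ordinals of an $\omega$-nonstandard model

Lemma 4 has no literal analogue here. In an $\omega$-nonstandard model, $\omega^{\mathfrak M}$ is the least nonzero ordinal without immediate predecessor, while $\omega(1+\eta)$ has no least such point. The order type is instead controlled by the theory together with the standard system.

Let $\mathfrak M\models\mathrm{KP}$ be $\omega$-nonstandard and $h\in\omega^{\mathfrak M}$ nonstandard. Then
$$\mathrm{SSy}(\mathfrak M)=\bigl\{\{n\in\omega:\mathfrak M\models\text{the }n\text{th bit of }s\text{ is }1\}: s\in\omega^{\mathfrak M},\ s<2^h\bigr\}.\tag{5}$$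
Given a set $x$, the finite set $x\cap h$ has the code $s=\sum_{n\in x\cap h}2^n<2^h$; conversely, the $n<h$ for which the $n$th bit of $s$ is $1$ form a set of $\mathfrak M$.

**Lemma 5.** Let $\mathfrak M\equiv\mathfrak N$ be countable $\omega$-nonstandard models of KP (or of KM) with $\mathrm{SSy}(\mathfrak M)=\mathrm{SSy}(\mathfrak N)$. Then $\mathbf{Ord}(\mathfrak M)\cong\mathbf{Ord}(\mathfrak N)$.

*Proof.* We may again pass to the sets and assume KP. Satisfaction in set structures is $\Delta_1$ in KP, so for each ordinal $c$ the model has the set $\mathrm{Th}(c)\subseteq\omega$ of codes of sentences true in $(c,<)$. For standard sentences this agrees with real truth in $(\{x:x<c\},<)$. Let $\mathrm{th}(c)$ be the standard part of $\mathrm{Th}(c)$; it lies in SSy.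

**Step 1: splitting an interval.** Let $c\in\mathbf{Ord}(\mathfrak M)$, $d\in\mathbf{Ord}(\mathfrak N)$, $\mathrm{th}(c)=\mathrm{th}(d)$ and $0<p<c$. We find $q$ with $0<q<d$, $\mathrm{th}(q)=\mathrm{th}(p)$ and $\mathrm{th}(d-q)=\mathrm{th}(c-p)$. Since the standard systems agree, $\mathfrak N$ has sets $s,r$ with standard parts $\mathrm{th}(p)$ and $\mathrm{th}(c-p)$. For every standard $m$,
$$\mathfrak N\models\exists q<d\ \bigl(q>0\wedge\forall e<m\,[(e\in\mathrm{Th}(q)\leftrightarrow e\in s)\wedge(e\in\mathrm{Th}(d-q)\leftrightarrow e\in r)]\bigr).\tag{6}$$
Indeed, $(c,<)$ satisfies the first-order sentence "some point $v$, not the first, is such that the points below $v$ satisfy exactly these among the first $m$ sentences, and the points from $v$ on exactly those": take $v=p$, noting that $\{u:p\le u<c\}\cong(c-p,<)$. Since $\mathrm{th}(c)=\mathrm{th}(d)$, so does $(d,<)$. If (6) fails for some $m\in\omega^{\mathfrak N}$, the least failing $m$ exists by the Foundation scheme and is nonstandard, and (6) holds for the nonstandard $m-1$. If (6) never fails, take any nonstandard $m$. In either case (6) holds for a nonstandard $m$, and the corresponding $q$ is right for all standard $e$.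

**Step 2: a new last interval.** For every $p>0$ in $\mathbf{Ord}(\mathfrak M)$ there is $q>0$ in $\mathbf{Ord}(\mathfrak N)$ with $\mathrm{th}(q)=\mathrm{th}(p)$. Let $s\in\mathfrak N$ have standard part $\mathrm{th}(p)$. For each standard $m$, "some $q>0$ has exactly these among the first $m$ sentences in $\mathrm{Th}(q)$" is a sentence true in $\mathfrak M$, hence in $\mathfrak N$. So $\mathfrak N\models\exists q>0\,\forall e<m\,(e\in\mathrm{Th}(q)\leftrightarrow e\in s)$ for all standard $m$, and by the same overspill for some nonstandard $m$.

**Step 3: back and forth.** Consider finite sequences $0=p_0<p_1<\dots<p_m$ in $\mathfrak M$ and $0=q_0<q_1<\dots<q_m$ in $\mathfrak N$ with $\mathrm{th}(p_{i+1}-p_i)=\mathrm{th}(q_{i+1}-q_i)$ for all $i<m$. A new point $p$ with $p_i<p<p_{i+1}$ is matched by applying Step 1 to $c=p_{i+1}-p_i$, $d=q_{i+1}-q_i$ and $p-p_i$. A new point $p>p_m$ is matched by $q_m+q$, where $q$ comes from Step 2 for $p-p_m$. The roles of $\mathfrak M$ and $\mathfrak N$ are symmetric, and both are countable, so an isomorphism results. $\square$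

## 6. New ordinals on top, and the three schemes that permit them

To obtain many models of $T$ with a given osp we look for elementary extensions $\mathfrak N\succ\mathfrak M$ in which old sets gain no elements, so that the old ordinals are an initial segment. Adding by compactness a constant above all old ordinals may put new integers into $\omega$. The natural improvement is to let a new ordinal satisfy only what holds for cofinally many $\gamma$; if "cofinally often some $x\in a$" implies "some $x\in a$ cofinally often", old sets stay as they are. Three difficulties remain.

First, if $\mathfrak M$ is well-founded and there is a least new ordinal, the standard part has grown. So we add a descending sequence $c_1>c_2>\cdots$ of new ordinals. Second, we want $2^{\aleph_0}$ extensions. So we add a generic binary sequence $d_0$ with length in $\kappa$, a proper class of positions when seen from $\mathfrak M$. Third, different sequences must give different types without parameters: a countable structure can have $2^{\aleph_0}$ expansions by infinitely many constants, so types over all of $\mathfrak M$ do not count models. We shall therefore need cofinally many definable positions.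

It is useful to treat $\omega$ in the same way as $\mathrm{Ord}$. Let $\mathfrak M$ be a countable structure in a countable language $\mathcal L\supseteq\{\in\}$, and let $\kappa$ be one of the definable classes $\mathrm{Ord}$, $\omega$. Put $B={}$all sets if $\kappa=\mathrm{Ord}$, and $B=\omega$ if $\kappa=\omega$. Let $P$ be the class of all set functions $t:\xi\to2$ with $\xi\in\kappa$, ordered by $\subseteq$. Let
$$Q\gamma\,\psi\quad\text{abbreviate}\quad\forall\zeta\in\kappa\,\exists\gamma\in\kappa\,(\gamma>\zeta\wedge\psi).$$
For example, $Q\gamma$("$\gamma$ is even") and $Q\gamma$("$\gamma$ is odd") both hold for $\kappa=\omega$, so $Q$ does not respect conjunctions. But $Q$ is monotone, and it distributes over disjunctions: if $\psi$ and $\chi$ each hold only up to a bound, so does $\psi\vee\chi$. As $\kappa$ has no last element, $Q\gamma\,\rho\leftrightarrow\rho$ and $Q\gamma(\chi\wedge\rho)\leftrightarrow(Q\gamma\,\chi)\wedge\rho$ when $\gamma$ is not free in $\rho$. The schemes, for all $\mathcal L$-formulas with parameters, are: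

* **(P0)** Every nonempty definable subclass of $\kappa$ has a least element.
* **(P1)** For $a\in B$: $Q\gamma\,\exists x\in a\,\chi(x,\gamma)\to\exists x\in a\,Q\gamma\,\chi(x,\gamma)$.
* **(P2)** Let $\psi(x,t)$ be such that $t\subseteq t'$ and $\psi(x,t')$ imply $\psi(x,t)$. If $a\in B$, $t^*\in P$, and for all $x\in a$ and $t\supseteq t^*$ there is $t'\supseteq t$ with $\neg\psi(x,t')$, then some $t'\supseteq t^*$ satisfies $\neg\psi(x,t')$ for all $x\in a$.

For $\kappa=\omega$ in the real world, (P1) says that if infinitely many numbers each receive one of finitely many colors, some color is used infinitely often. An instance of (P2) with $\kappa=\omega$, $a=5$ and $\psi(x,t)$ = "$t$ has fewer than $x$ ones": every $t$ can be extended so as to have at least $x$ ones, and one extension serves all $x<5$.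

Here the method breaks down for the models of Section 3. In a model of $W_n$ take $\kappa=\mathrm{Ord}$ and $a=\omega$. Then $Q\gamma\,\exists e\in\omega\,\delta(e,\gamma)$ holds, since every ordinal has a name, but $Q\gamma\,\delta(e,\gamma)$ fails for every $e$, since a name has at most one value. So (P1) is false. In KM no formula can behave like this:

**Lemma 6.** (P0)–(P2) hold in (1) every model of KM with $\kappa=\mathrm{Ord}$; (2) every model of KP with $\kappa=\omega$; (3) every model of $\mathrm{KP}+V{=}L+{}$full Collection with $\kappa=\mathrm{Ord}$.

Here the language is $\{\in\}$; expansions by constants add nothing, since parameters are allowed.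

*Proof.* (P0) is Foundation, preceded in KM by Comprehension, which turns the definable subclass into a class.

**Case (1).** *(P1):* If the conclusion fails, then for each $x\in a$ there is a least $\eta_x$ with $\neg\chi(x,\gamma)$ for all $\gamma>\eta_x$. By Comprehension $x\mapsto\eta_x$ is a class function, even if $\chi$ quantifies over classes. By Replacement $\eta=\sup_{x\in a}\eta_x$ exists. No $\gamma>\eta$ satisfies $\exists x\in a\,\chi$, against the hypothesis. *(P2):* There is a class function $F$ with $F(t,x)\supseteq t$ and $\neg\psi(x,F(t,x))$ for all $t\supseteq t^*$, $x\in a$: by Comprehension, apply the global choice function to the set of candidates of minimal rank. Enumerate $a=\{x_\zeta:\zeta<\lambda\}$ and recursively put $t_0=t^*$, $t_{\zeta+1}=F(t_\zeta,x_\zeta)$, with unions at limits. By Replacement the recursion stays within sets and $t_\lambda\in P$. Since $\neg\psi(x_\zeta,t_{\zeta+1})$ and $t_{\zeta+1}\subseteq t_\lambda$, we get $\neg\psi(x_\zeta,t_\lambda)$ for all $\zeta<\lambda$.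

**Case (2).** The Foundation scheme gives induction on $\omega$ for all formulas. *(P1):* If the conclusion fails, prove by induction on $j\le a$ that $\exists\eta\,\forall x<j\,\forall\gamma>\eta\,\neg\chi(x,\gamma)$; at each step take the larger of two bounds. For $j=a$ this contradicts the hypothesis. *(P2):* Prove by induction on $j\le a$ that $\exists t'\supseteq t^*\,\forall x<j\,\neg\psi(x,t')$. Given $t'$ for $j<a$, extend it to $t''$ with $\neg\psi(j,t'')$; by monotonicity the earlier requirements persist.

**Case (3).** We first derive full Separation, by induction on formulas. Boolean combinations are clear. To separate $\{x\in a:\exists y\,\vartheta(x,y)\}$, use Collection to get $b$ such that each $x\in a$ with a witness has one in $b$ (apply it to "$\vartheta(x,y)$, or there is no witness and $y=\emptyset$"). By the induction hypothesis $\{(x,y)\in a\times b:\vartheta(x,y)\}$ is a set, and its projection is obtained by $\Delta_0$-Separation. So full Replacement holds. Moreover every nonempty definable class has a $<_L$-least element: the predecessors of any one of its elements form a set, and Separation and the well-ordering of sets apply. Now argue as in Case (1), with $<_L$-least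 choices in place of Global Choice. $\square$

## 7. The extension lemma

**Lemma 7 (Extension Lemma).** Assume (P0)–(P2) for $\mathfrak M,\kappa$, and suppose the elements of $\kappa^{\mathfrak M}$ that are $\mathcal L$-definable without parameters are cofinal in $\kappa^{\mathfrak M}$. Then there are countable $\mathfrak N_f\succ\mathfrak M$ ($f\in2^\omega$) such that
(i) if $a\in B^{\mathfrak M}$ and $x\in^{\mathfrak N_f}a$, then $x\in\mathfrak M$;
(ii) $\kappa^{\mathfrak M}$ is a proper initial segment of $\kappa^{\mathfrak N_f}$, and its complement has no least element;
(iii) some $d_f\in\mathfrak N_f$ has $\mathcal L$-type (over $\emptyset$) $q_f$, with $q_f\ne q_g$ for $f\ne g$.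

*Proof.* Here $\mathfrak M$ satisfies KP or KM, as in Lemma 6, with constants added to the language. Use new constants $c_1,c_2,\dots$ and $d_0,d_1,\dots$. Formulas $\varphi(c_1,\dots,c_n,d_0,\dots,d_k)$ may have parameters from $\mathfrak M$.

**Step 1: conditions.** The purpose is to say inside $\mathfrak M$ which finite pieces of information about the future model are safe. For $t\in P$ let $[\![t;\varphi]\!]$ be
$$Q\gamma_n\cdots Q\gamma_1\,\exists d_0\cdots\exists d_k\,\bigl(d_0\in P\wedge t\subseteq d_0\wedge\varphi(\gamma_1,\dots,\gamma_n,d_0,\dots,d_k)\bigr).\tag{7}$$
Vacuous quantifiers do not matter, so the choice of $n$ and $k$ is immaterial. If $t\subseteq t'$, then $[\![t';\varphi]\!]$ implies $[\![t;\varphi]\!]$. Call $(t,\varphi)$ a condition if $t\in P^{\mathfrak M}$ and $\mathfrak M\models[\![t';\varphi]\!]$ for all $t'\supseteq t$ in $P^{\mathfrak M}$.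

For instance, $(\emptyset,\,c_1>c_2)$ is a condition, as $\gamma_1$ is chosen after $\gamma_2$; $(\emptyset,\,c_1<c_2)$ is not. The formula $[\![\emptyset;d_0(0)=0]\!]$ is true, but $(\emptyset,\,d_0(0)=0)$ is not a condition, because $t'=\langle1\rangle$ refutes it; $(\langle0\rangle,\,d_0(0)=0)$ is one.

The following are immediate. If $(t,\varphi)$ is a condition and $t^*\supseteq t$, then $(t^*,\varphi)$ is one. If $(t,\varphi)$ is a condition, $\varphi$ is satisfiable in $\mathfrak M$. The pair $(\emptyset,\top)$ is a condition (take $d_0=t'$). Blocks of $Q$'s are monotone and distribute over disjunctions. Applying (P1) from the innermost $Q$ outward,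
$$Q\gamma_n\cdots Q\gamma_1\,\exists x\in a\,\chi\ \to\ \exists x\in a\ Q\gamma_n\cdots Q\gamma_1\,\chi\qquad(a\in B^{\mathfrak M}).\tag{8}$$

**Step 2: six moves.** The purpose is to show that a condition can always be strengthened toward each feature we want. Let $(t,\varphi)$ be a condition.

*Move 1, deciding $\theta$: for some $t^*\supseteq t$, $(t^*,\varphi\wedge\theta)$ or $(t^*,\varphi\wedge\neg\theta)$ is a condition.* If $(t,\varphi\wedge\theta)$ is not one, there is $t^*\supseteq t$ with $\neg[\![t^*;\varphi\wedge\theta]\!]$. For every $t'\supseteq t^*$ we have $\neg[\![t';\varphi\wedge\theta]\!]$ by monotonicity, and $[\![t';\varphi]\!]$ as $(t,\varphi)$ is a condition. Distributing over $\varphi\leftrightarrow(\varphi\wedge\theta)\vee(\varphi\wedge\neg\theta)$, we get $[\![t';\varphi\wedge\neg\theta]\!]$.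

*Move 2, witnesses: if $\exists x\,\theta(x)$ is a conjunct of $\varphi$ and $d_l$, $l\ge1$, does not occur in $\varphi$, then $(t,\varphi\wedge\theta(d_l))$ is a condition.* In (7) the quantifier $\exists d_l$ stands inside all the $Q$'s, next to $\varphi$, which provides a witness.

*Move 3, no new elements of old sets: for $a\in B^{\mathfrak M}$ and any $i$, there is $t^*\supseteq t$ such that $(t^*,\varphi\wedge d_i\notin a)$, or $(t^*,\varphi\wedge d_i=x)$ for some $x\in^{\mathfrak M}a$, is a condition.* By Move 1 we may assume $(t^*,\varphi\wedge d_i\in a)$ is a condition. Let $\psi(x,t')$ be $[\![t';\varphi\wedge d_i=x]\!]$; it is monotone as (P2) requires. Suppose no $(t^{**},\varphi\wedge d_i=x)$ with $x\in a$, $t^{**}\supseteq t^*$ is a condition. Then for all such $x,t^{**}$ there is $t'\supseteq t^{**}$ with $\neg\psi(x,t')$. By (P2) some $t'\supseteq t^*$ has $\neg\psi(x,t')$ for all $x\in a$. But $[\![t';\varphi\wedge d_i\in a]\!]$ holds. Writing $d_i\in a$ as $\exists x\in a\,(d_i=x)$ and using (8), we get $x\in a$ with $\psi(x,t')$, a contradiction.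

*Move 4, every new element of $\kappa$ is above some $c_l$: for each $i$ there is $t^*\supseteq t$ such that $(t^*,\varphi\wedge\vartheta)$ is a condition, where $\vartheta$ is one of: $d_i\notin\kappa$; $d_i\le a$ for some $a\in\kappa^{\mathfrak M}$; $d_i\in\kappa\wedge d_i\ge c_l$ for some $l$.* By Move 1 we may assume that $d_i\in\kappa$ is a conjunct of $\varphi$. Suppose no $(t^*,\varphi\wedge d_i\le a)$ with $t^*\supseteq t$, $a\in\kappa^{\mathfrak M}$ is a condition. Let only $c_1,\dots,c_n$ occur in $\varphi$. We show that $(t,\varphi\wedge d_i\ge c_{n+1})$ is a condition. Let $t'\supseteq t$ and $a\in\kappa^{\mathfrak M}$. Since $(t',\varphi\wedge d_i\le a)$ is not a condition, there is $t''\supseteq t'$ with $\neg[\![t'';\varphi\wedge d_i\le a]\!]$. As $[\![t'';\varphi]\!]$ holds, so does $[\![t'';\varphi\wedge d_i>a]\!]$, hence also $[\![t';\varphi\wedge d_i\ge a]\!]$. This is true for every $a$. As $c_{n+1}$ does not occur in $\varphi$, we may put $a=\gamma_{n+1}$ and prefix $Q\gamma_{n+1}$, which gives $[\![t';\varphi\wedge d_i\ge c_{n+1}]\!]$.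

*Move 5, the $c_l$ descend and are above $\kappa^{\mathfrak M}$: for $a\in\kappa^{\mathfrak M}$ and $l\ge1$, $(t,\varphi\wedge c_l\in\kappa\wedge c_l>a\wedge c_l>c_{l+1})$ is a condition.* The quantifier $Q\gamma_l$ stands inside $Q\gamma_{l+1}$, so $\gamma_{l+1}$ and $a$ are fixed when $\gamma_l$ is chosen, and $Q\gamma_l\,\chi$ implies $Q\gamma_l(\chi\wedge\gamma_l>a\wedge\gamma_l>\gamma_{l+1})$. The added conjuncts do not involve $\gamma_1,\dots,\gamma_{l-1}$ or the $d$'s, so they can be moved inside.

*Move 6, splitting: there is a parameter-free definable $\xi\in\kappa^{\mathfrak M}$ such that for $i=0,1$ some $(t_i,\varphi\wedge d_0(\xi)=i)$ with $t_i\supseteq t$ is a condition.* By the cofinality hypothesis choose a definable $\xi\ge\mathrm{dom}(t)$. Let $t_i$ extend $t$ by zeros on $[\mathrm{dom}(t),\xi)$ and by $t_i(\xi)=i$. Then $(t_i,\varphi)$ is a condition, and any $d_0\supseteq t'\supseteq t_i$ has $d_0(\xi)=i$.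

**Step 3: the tree of conditions.** The purpose is to assemble the theories of the $\mathfrak N_f$. Enumerate the countably many tasks: for each sentence $\theta$ of the language with the new constants and parameters from $\mathfrak M$, decide $\theta$ by Move 1 and, if it is decided positively and has the form $\exists x\,\vartheta$, add a witness by Move 2; for each pair $(a,i)$ perform Move 3; for each $i$ perform Move 4; for each $(a,l)$ perform Move 5. Let $p_\emptyset=(\emptyset,\top)$. Given $p_\sigma$ with $\sigma\in2^{<\omega}$, perform task number $|\sigma|$, and then split by Move 6 at some definable $\xi_\sigma$, so that $p_{\sigma i}$ extends $p_\sigma$ and has the conjunct $d_0(\xi_\sigma)=i$.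

For $f\in2^\omega$, the conjuncts occurring along $f$ form a complete theory with witnesses, every finite part of which is satisfiable in $\mathfrak M$ with the parameters standing for themselves. A sentence about parameters of $\mathfrak M$ that is false in $\mathfrak M$ therefore cannot occur, so the theory contains the elementary diagram of $\mathfrak M$. Its term model $\mathfrak N_f$ is a countable elementary extension of $\mathfrak M$. For every constant $u$ the sentence $\exists x\,(x=u)$ received a witness, so each element of $\mathfrak N_f$ is some $d_i$.

**Step 4: verification.** Move 3 gives (i). By Move 5, $c_1>c_2>\cdots$ are elements of $\kappa^{\mathfrak N_f}$ above all of $\kappa^{\mathfrak M}$. Let $d_i\in\kappa^{\mathfrak N_f}$. By Move 4, either $d_i\le a$ for some $a\in\kappa^{\mathfrak M}\subseteq B^{\mathfrak M}$, and then $d_i\in\mathfrak M$ by (i); or $d_i\ge c_l>c_{l+1}$ for some $l$. So $\kappa^{\mathfrak M}$ is an initial segment, and below each element of its nonempty complement there is a smaller one, some $c_{l+1}$. This is (ii). Let $d_f=d_0^{\mathfrak N_f}$. If $f\ne g$ first differ after $\sigma$, then the formula "$x(\xi_\sigma)=1$", with $\xi_\sigma$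 replaced by its definition, belongs to exactly one of $q_f,q_g$. $\square$

## 8. From types to isomorphism types

**Lemma 8.** In Lemma 7 there are $2^{\aleph_0}$ pairwise nonisomorphic $\mathcal L$-structures among the $\mathfrak N_f$. The same holds for their $\{\in\}$-reducts in two cases:
($\alpha$) $\mathcal L=\{\in,b\}$ with one constant $b$;
($\beta$) $\mathcal L\setminus\{\in\}$ consists of names for the standard ordinals $\beta<\alpha$, all the $\mathfrak N_f$ having osp $\alpha$ with these names standardly interpreted.

*Proof.* A countable $\mathcal L$-structure realizes only countably many types, so by (iii) it is isomorphic to $\mathfrak N_f$ for at most countably many $f$. Since there are $2^{\aleph_0}$ indices $f$, there are $2^{\aleph_0}$ isomorphism types. In case ($\alpha$), a countable $\{\in\}$-structure has only countably many expansions by one constant, so it is isomorphic to the reduct of $\mathfrak N_f$ for at most countably many $f$. In case ($\beta$), an isomorphism of reducts sends the $\beta$-th ordinal to the $\beta$-th ordinal, so it is an $\mathcal L$-isomorphism. $\square$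

It remains to meet the cofinality hypothesis of Lemma 7 with a single constant. We recall the omitting types theorem: a complete theory $\Theta$ in a countable language has a countable model omitting each of countably many types $\Sigma_i(y)$, provided $\Theta$ locally omits each of them. This means that for every formula $\chi(y)$ consistent with $\Theta$ there is $\sigma\in\Sigma_i$ such that $\chi\wedge\neg\sigma$ is consistent with $\Theta$.

**Lemma 9.** Let $\mathfrak M$ be a countable $\{\in\}$-structure satisfying the schemes (P0), (P1) for $\kappa$, and let $b\in B^{\mathfrak M}$ be an ordinal of $\mathfrak M$. There is a countable $\mathfrak M'\equiv(\mathfrak M,x)_{x\le b}$ in which every element $<b$ is named by some $x<b$ of $\mathfrak M$, and the elements of $\kappa^{\mathfrak M'}$ definable from $b$ alone are cofinal in $\kappa^{\mathfrak M'}$.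

*Proof.* Let $\Theta=\mathrm{Th}(\mathfrak M,x)_{x\le b}$. We show that $\Theta$ locally omits
$$\Sigma_1(y)=\{y<b\}\cup\{y\ne x:x<b\},\qquad\Sigma_2(y)=\{y\in\kappa\}\cup\{y>\xi:\xi\in\kappa^{\mathfrak M}\text{ definable in }\mathfrak M\text{ from }b\}.$$
Since $\Theta$ is complete, "$\chi(y)$ is consistent with $\Theta$" means that $\chi$ is satisfied in $\mathfrak M$.

For $\Sigma_1$: let $y\in\mathfrak M$ satisfy $\chi$. If $y\not<b$, then $\chi\wedge\neg(y<b)$ is consistent; otherwise $y$ is named by some $x<b$, and $\chi\wedge y=x$ is consistent.

For $\Sigma_2$: let $\chi(y,x_1,\dots,x_r)$ be consistent, where $x_j<b$ and $\chi$ may also mention $b$. If no $y\in\kappa^{\mathfrak M}$ satisfies it, $\chi\wedge y\notin\kappa$ is consistent. Otherwise, for $\vec x\,'\in b^r$ let $g(\vec x\,')$ be the least $y\in\kappa$ with $\chi(y,\vec x\,')$, if there is one; this uses (P0). The values of $g$ are bounded in $\kappa$. If not, $Q\gamma\,\exists x_1'<b\cdots\exists x_r'<b\,(\gamma=g(\vec x\,'))$ holds, and $r$ applications of (P1) with $a=b$ give a single $\vec x\,'$ with $Q\gamma\,(\gamma=g(\vec x\,'))$, which is absurd. Let $\xi$ be the least bound, by (P0). The names $x_j$ have been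 quantified away, so $\xi$ is definable from $b$ alone. Since $g(\vec x)\le\xi$, the formula $\chi(y,\vec x)\wedge y\le\xi$ is consistent.

Let $\mathfrak M'$ be a countable model of $\Theta$ omitting both types. Omitting $\Sigma_1$ is the first claim. Omitting $\Sigma_2$ says that each $y\in\kappa^{\mathfrak M'}$ is at most some $\xi$ defined from $b$. $\square$

## 9. Continuum many models of KM

We prove Theorem 2. Let $T\supseteq\mathrm{KM}$ be complete and $\kappa=\mathrm{Ord}$. By Lemma 6(1), (P0)–(P2) hold in every model of $T$.

**Step 1: a countable model with the given osp.** For (i), let $\mathfrak A\models T$ with $\operatorname{osp}(\mathfrak A)=\alpha<\omega_1$. Take a countable $\mathfrak M\prec\mathfrak A$ containing all standard ordinals of $\mathfrak A$. If $\mathfrak A$ is ill-founded, let $\mathfrak M$ also contain a nonstandard ordinal of $\mathfrak A$ and, for each nonstandard ordinal in it, a smaller nonstandard one; this is possible by closing off in $\omega$ steps. Then the ordinals of $\mathfrak M$ beyond $\alpha$ have no least element, so $\operatorname{osp}(\mathfrak M)=\alpha$.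

**Step 2: Case 1, $\mathbf{Ord}(\mathfrak M)=\alpha$.** Let $\mathcal L$ consist of $\in$ and names for all $\beta<\alpha$, so that all ordinals of $\mathfrak M$ are $\mathcal L$-definable. Apply Lemma 7. By (ii), $\mathbf{Ord}(\mathfrak N_f)$ has $\alpha$ as a proper initial segment whose complement has no least element. So $\mathfrak N_f$ is an ill-founded model of $T$ with osp $\alpha$, and the names are standardly interpreted. By Lemma 8($\beta$), $2^{\aleph_0}$ of these models are pairwise nonisomorphic.

**Step 3: Case 2, $\mathfrak M$ is ill-founded.** Choose a nonstandard ordinal $b$ of $\mathfrak M$, and take $\mathfrak M'$ from Lemma 9. Every ordinal of $\mathfrak M'$ below $b$ is named by an ordinal of $\mathfrak M$ below $b$, so the order below $b$ is the same in both models: the segment $\alpha$, followed by a nonempty set without a least element, since below the nonstandard $b$ there are smaller nonstandard ordinals. So $\mathfrak M'$ is ill-founded and $\operatorname{osp}(\mathfrak M')=\alpha$. Also $\mathfrak M'\models T$, so (P0)–(P2) hold in it. Apply Lemma 7 to $\mathfrak M'$ with $\mathcal L=\{\in,b\}$. As $\mathbf{Ord}(\mathfrak M')$ is an initial segment of $\mathbf{Ord}(\mathfrak N_f)$,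 each $\mathfrak N_f$ is an ill-founded model of $T$ with osp $\alpha$. By Lemma 8($\alpha$), $2^{\aleph_0}$ of them are pairwise nonisomorphic. This proves (i).

**Step 4: prescribed order type.** For (ii), let $\tau$ be countable and not well-ordered, and let $\mathfrak M$ be a countable model of $T$ with $\mathbf{Ord}(\mathfrak M)\cong\tau$; if there is none, $\mu(T,\tau)=0$. Let $\alpha=\operatorname{osp}(\mathfrak M)$, and run Case 2 with this $\mathfrak M$. We check that the $\mathfrak N_f$ have ordinals of type $\tau$.

If $\alpha>\omega$, then $\mathfrak M$ and all $\mathfrak N_f$ are countable, $\omega$-standard and ill-founded with osp $\alpha$. By Lemma 4, $\mathbf{Ord}(\mathfrak N_f)\cong\alpha(1+\eta)\cong\tau$.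

If $\alpha=\omega$, take $b=\omega^{\mathfrak M}$ in Case 2; it is nonstandard. All integers of $\mathfrak M'$ are named by integers of $\mathfrak M$, all integers of $\mathfrak M$ name integers of $\mathfrak M'$, and $\mathfrak M'\equiv(\mathfrak M,x)_{x\le b}$, so corresponding integers have the same standard bits. By (5), $\mathrm{SSy}(\mathfrak M')=\mathrm{SSy}(\mathfrak M)$. By Lemma 7(i) applied to the set $\omega$, $\mathfrak N_f$ has the same integers as $\mathfrak M'$, so by (5) $\mathrm{SSy}(\mathfrak N_f)=\mathrm{SSy}(\mathfrak M)$. As $\mathfrak N_f\equiv\mathfrak M$, Lemma 5 gives $\mathbf{Ord}(\mathfrak N_f)\cong\tau$.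

In both cases $\mu(T,\tau)=2^{\aleph_0}$. So Corollaries 4.2 and 4.3 remain valid for KM. $\blacksquare$

## 10. Exact counts for KM, the case $\omega$ for KP, and the threshold $\bigcup_n\mathrm{KP}_n$

We prove Theorem 3.

**Part (a).** If $\mu(T,\tau)>0$, a countable model of $T$ with ordinals of type $\tau$ has osp $\alpha>\omega$ and is ill-founded and $\omega$-standard. So $\tau\cong\alpha(1+\eta)$ by Lemma 4, and $T$ has a model with osp $\alpha$. Hence $\mu(T,\tau)=0$ if either of the two requirements fails. Conversely, let $T$ have a model with osp $\alpha>\omega$, well-founded or not, and let $\tau\cong\alpha(1+\eta)$. Here $\alpha<\omega_1$ because $\tau$ is countable. The proof of Theorem 2(i) gives $2^{\aleph_0}$ nonisomorphic countable ill-founded models of $T$ with osp $\alpha$. By Lemma 4 their ordinals have type $\alpha(1+\eta)\cong\tau$.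

**Part (b).** The first statement is the compactness argument of Section 1. For the second, let $T\supseteq\mathrm{KP}$ be complete, and let $\mathfrak M\models T$ be countable with $\mathbf{Ord}(\mathfrak M)\cong\tau$, where the largest well-founded initial segment of $\tau$ has type $\omega$. Then $\mathfrak M$ is $\omega$-nonstandard. In KP we cannot use $\kappa=\mathrm{Ord}$, since (P1) may fail; but we can use $\kappa=\omega$, $B=\omega$ and Lemma 6(2). Now $b$ must be an integer. Choose a nonstandard $b\in\omega^{\mathfrak M}$. As $2^h<b$ for all standard $h$, overspill gives a nonstandard $h$ with $2^h<b$.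

Take $\mathfrak M'$ from Lemma 9. The integers $\le b$ of $\mathfrak M'$ are named by those of $\mathfrak M$, among them the nonstandard $h$ and all integers $<2^h$, and corresponding integers have the same standard bits. By (5) with this $h$, $\mathrm{SSy}(\mathfrak M')=\mathrm{SSy}(\mathfrak M)$. By Lemma 9 the integers of $\mathfrak M'$ definable from $b$ are cofinal in $\omega^{\mathfrak M'}$. Apply Lemma 7 to $\mathfrak M'$ with $\mathcal L=\{\in,b\}$. By Lemma 7(i) with $a=2^h\in\omega^{\mathfrak M'}=B^{\mathfrak M'}$, the integers of $\mathfrak N_f$ below $2^h$ lie in $\mathfrak M'$, so $\mathrm{SSy}(\mathfrak N_f)=\mathrm{SSy}(\mathfrak M)$ by (5). As $\mathfrak N_f\equiv\mathfrak M$, Lemma 5 gives $\mathbf{Ord}(\mathfrak N_f)\cong\tau$. By Lemma 8($\alpha$), $\mu(T,\tau)=2^{\aleph_0}$.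

**Part (c).** Let $T$ be a complete extension of $\mathrm{KP}+V{=}L+{}$full Collection. The proofs of Theorem 2 and of part (a) used about KM only Lemma 6(1) and Lemmas 4 and 5. The latter two hold for KP, and Lemma 6(3) replaces Lemma 6(1); so the proofs apply verbatim. This theory has the same theorems as $\bigcup_n\mathrm{KP}_n$. Every formula is equivalent to a $\Sigma_n$ formula for some $n$, so $\bigcup_n\mathrm{KP}_n$ proves full Collection; conversely, full Collection gives $\Sigma_n$-Collection for all $n$, and by the proof of Lemma 6(3) it gives full Separation. The failure of both corollaries for each single $\mathrm{KP}_n$ is Theorem 1. $\blacksquare$
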